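\title{An uncountable model of $B\Sigma_1+\exp$ with no proper end extension satisfying $I\Delta_0$}

\begin{abstract}
By a theorem of Wilkie and Paris, every countable model of $B\Sigma_1+\exp$ has a proper end extension satisfying $I\Delta_0$. Dimitracopoulos and Paschalis asked whether this holds for models of arbitrary cardinality. We prove in ZFC that it does not: every countable model of $B\Sigma_1+\exp$ in which $\Sigma_1$-induction fails has an elementary extension of cardinality and cofinality $\aleph_1$ with no such end extension. An end extension always codes a set that satisfies $\Sigma_1$-collection and is not $\Delta_1$; when $\Sigma_1$-induction fails, no such set is definable; and there are models of size $\aleph_1$ in which every piecewise coded set is definable. We also prove that models of $B\Sigma_1+\exp$ of countable cofinality, and all models of $I\Sigma_1$, have such end extensions. Hence all models of a complete theory $T\supseteq B\Sigma_1+\exp$ have one if and only if $T\vdash I\Sigma_1$.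
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}

We work in the first-order language of arithmetic, with symbols $0,1,+,\cdot,\le$. A formula is $\Delta_0$, or \emph{bounded}, if all its quantifiers have the form $\forall x\le t$ or $\exists x\le t$ with $t$ a term not containing $x$. It is $\Sigma_1$ if it has the form $\exists y\,\theta$ with $\theta\in\Delta_0$. The theories $I\Delta_0$ and $I\Sigma_1$ consist of the basic axioms $\mathrm{PA}^-$ (listed in Section~\ref{sec:prelim}) and the induction scheme for $\Delta_0$ formulas, respectively $\Sigma_1$ formulas, with parameters. The theory $B\Sigma_1$ is $I\Delta_0$ together with the \emph{collection scheme}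
\[
\forall x<a\ \exists y\ \theta(x,y)\ \to\ \exists b\ \forall x<a\ \exists y\le b\ \theta(x,y)
\]
for $\Sigma_1$ formulas $\theta$ with parameters, and $\exp$ is the axiom that $x\mapsto 2^x$ is total. We write $M\models\neg I\Sigma_1$ if some instance of $\Sigma_1$-induction fails in $M$. A model $K$ is a \emph{proper end extension} of $M$ if $M$ is a substructure of $K$, $M\ne K$, and every element of $K\setminus M$ is greater than every element of $M$.

Collection is what a model inherits from a proper end extension $K\models I\Delta_0$. If every $x<a$ has a witness $y$ in $M$, then every element of $K\setminus M$ bounds these witnesses, and the least such bound in $K$ falls inside $M$ (Lemma~\ref{lem:trace}). So $B\Sigma_1$ is necessary for the existence of $K$. Wilkie and Paris proved a converse: \emph{every countable model of $B\Sigma_1+\exp$ has a proper end extension satisfying $I\Delta_0$.} The following question of Dimitracopoulos and Paschalis, which we take from \cite{unifying}, asks whether countability matters.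

\begin{quote}
Does every model of $B\Sigma_1+\exp$, of arbitrary cardinality, have a proper end extension satisfying $I\Delta_0$?
\end{quote}

One might expect a positive answer. The hypothesis is first-order, so a model of any size is the directed union of its countable elementary submodels, and each of them has an extension of the required kind. The conclusion, however, is not a matter of compactness. For $M=\mathbb N$ it is, because every extension of $\mathbb N$ satisfying $\mathrm{PA}^-$ is an end extension. For nonstandard $M$ the extension must omit, for each $a\in M$, the type $\{x<a\}\cup\{x\ne m: m\in M,\ m<a\}$, and the omitting types theorem is a theorem about countable languages.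

\subsection*{Results}

For $X\subseteq M$, the $\Delta_0(X)$ and $\Sigma_1(X)$ formulas are defined as above in the language with a new unary predicate for $X$, and $(M,X)\models B\Sigma_1(X)$ means that $\mathrm{PA}^-$, induction for $\Delta_0(X)$ formulas and collection for $\Sigma_1(X)$ formulas hold. ``Definable'' always allows parameters. The set $X$ is $\Delta_1(M)$ if $X$ and $M\setminus X$ are both $\Sigma_1$-definable in $M$. In $\mathbb N$ every set $X$ satisfies $B\Sigma_1(X)$, and the $\Delta_1(\mathbb N)$ sets are the computable sets. The cofinality $\mathrm{cf}(M)$ is the least cardinality of an unbounded subset of $M$.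

\begin{theorem}[ZFC]\label{thm:A}
Let $M_0$ be a countable model of $B\Sigma_1+\exp+\neg I\Sigma_1$. Then $M_0$ has an elementary extension $M$ with $|M|=\mathrm{cf}(M)=\aleph_1$ such that every $X\subseteq M$ with $(M,X)\models B\Sigma_1(X)$ is $\Delta_1(M)$. No such $M$ has a proper end extension satisfying $I\Delta_0$.
\end{theorem}

Models $M_0$ as in the theorem exist (Example~\ref{ex:tower}), so the answer to the question is no: there is a model of $B\Sigma_1+\exp$ of cardinality and cofinality $\aleph_1$ with no proper end extension satisfying $I\Delta_0$. Two further theorems, not used in the proof of Theorem~\ref{thm:A}, locate the counterexamples.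

\begin{theorem}\label{thm:B}
Let $M_0\models I\Delta_0+\exp$, let $M\models I\Delta_0+\exp$ be a cofinal $\Delta_0$-elementary extension of $M_0$, and suppose that $M_0$ has a proper end extension satisfying $I\Delta_0$. Then so does $M$. Consequently every model of $B\Sigma_1+\exp$ of countable cofinality, of any cardinality, has a proper end extension satisfying $I\Delta_0$.
\end{theorem}

Here \emph{cofinal} means that every element of $M$ lies below an element of $M_0$, and \emph{$\Delta_0$-elementary} that $M_0$ and $M$ satisfy the same $\Delta_0$ formulas with parameters from $M_0$. Thus every counterexample has uncountable cofinality, hence cardinality at least $\aleph_1$, and Theorem~\ref{thm:A} attains both minimal values.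

\begin{theorem}\label{thm:C}
Every model of $I\Sigma_1$, of any cardinality, has a proper end extension satisfying $I\Delta_0$. Hence for a complete theory $T\supseteq B\Sigma_1+\exp$, every model of $T$ has a proper end extension satisfying $I\Delta_0$ if and only if $T\vdash I\Sigma_1$.
\end{theorem}

\subsection*{Plan of the proof of Theorem~\ref{thm:A}}

We translate the existence of an end extension into the existence of a subset of $M$, and then build a model with too few subsets.
\begin{enumerate}
\item A proper end extension satisfying $I\Delta_0$ leaves on $M$ a set $X$ that satisfies $B\Sigma_1(X)$ and is not $\Delta_1(M)$ (Section~\ref{sec:codes}).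
\item If $\Sigma_1$-induction fails in $M$, no such $X$ is definable in $M$ (Sections~\ref{sec:scales} and~\ref{sec:types}). The failure of $I\Sigma_1$ produces a bounded cut that is mapped cofinally into $M$ by a $\Sigma_1$ function, and along this cut one element of $M$ can store all the information needed to decide $X$. Example~\ref{ex:sigma1} shows the mechanism for $\Sigma_1$-definable $X$.
\item Every countable model has an elementary extension of size $\aleph_1$ in which every set whose bounded parts are coded is definable (Section~\ref{sec:classes}). We prove this from $\Diamond$ and then remove $\Diamond$ by an absoluteness argument.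
\end{enumerate}
Section~\ref{sec:A} combines the three steps. Sections~\ref{sec:B} and~\ref{sec:C} prove Theorems~\ref{thm:B} and~\ref{thm:C}.

\section{Coding, overspill and truth tables}\label{sec:prelim}

The theory $\mathrm{PA}^-$ consists of the universal closures of the following $\Delta_0$ formulas, where $x<y$ abbreviates $x\le y\wedge x\ne y$.
\begin{itemize}
\item[(P1)] The associative and commutative laws for $+$ and $\cdot$, the distributive law, $x+0=x$, $x\cdot0=0$, $x\cdot1=x$.
\item[(P2)] The axioms of a linear order $\le$ with least element $0$; $x\le y\to x+z\le y+z$; $x\le y\to x\cdot z\le y\cdot z$.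
\item[(P3)] $\neg(x+1\le x)$ and $x\le y\vee y+1\le x$.
\item[(P4)] $y\le x\to\exists w\le x\,(y+w=x)$.
\end{itemize}
Its models are the nonnegative parts of discretely ordered commutative rings. If $x\ne0$, then $1\le x$ by (P3), so $x=w+1$ with $w<x$ by (P4). Therefore, over $\mathrm{PA}^-$, induction for $\Delta_0$ formulas follows from the \emph{least number principle} for $\Delta_0$ formulas, since a least counterexample would be neither $0$ nor a successor. Conversely, induction applied to $\forall y\le x\,\neg\theta(y)$ gives the least number principle for $\theta$. The same holds for $\Delta_0(X)$ formulas.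

A \emph{cut} is a nonempty initial segment closed under successor; $\omega$ is the cut of standard elements. The pairing function $\langle x,y\rangle=\frac12(x+y)(x+y+1)+y$ is a bijection, is monotone in each argument, and satisfies $x,y\le\langle x,y\rangle$; tuples of standard length are coded by iterating it. Collecting pairs $\langle y,w\rangle$ shows that collection for $\Delta_0(X)$ formulas implies collection for $\Sigma_1(X)$ formulas. We write $x\in_A c$ if the $x$-th binary digit of $c$ is $1$, and say that $c$ \emph{codes} the set $\{x:x\in_A c\}$. A set $X\subseteq M$ is a \emph{class} of $M$ if $X\cap[0,a)$ is coded in $M$ for every $a\in M$. We use the following standard facts.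

\begin{itemize}
\item[(F1)] \emph{Coding.} The relations $z=x^y$ and $x\in_A c$ are $\Delta_0$, and $I\Delta_0$ proves their usual properties; in particular a number is determined by its binary digits. In a model of $I\Delta_0$, if $2^a$ exists, then every $\Delta_0$-definable subset of $[0,a)$ has a code $c<2^a$; if $(m+1)^{a+1}$ exists, then every $\Delta_0$-definable function $[0,a]\to[0,m]$ is the sequence of base $m+1$ digits of a number below $(m+1)^{a+1}$. (Induct on the length of the part already coded.) The same holds for $\Delta_0(X)$-definable objects under $\Delta_0(X)$-induction. In particular, if $M\models\exp$ and $(M,X)\models B\Sigma_1(X)$, then $X$ is a class.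
\item[(F2)] \emph{Overspill.} In a model $K$ of $I\Delta_0$ no cut $J\ne K$ is $\Delta_0$-definable, since induction would give $J=K$. So a $\Delta_0$ formula that holds of all elements of $J$ holds of some element of $K\setminus J$.
\item[(F3)] \emph{Absoluteness.} A model and an end extension of it satisfy the same $\Delta_0$ formulas with parameters from the smaller model.
\item[(F4)] \emph{Consequences of collection.} Let $M\models\exp$ and $(M,X)\models B\Sigma_1(X)$. The $\Sigma_1(X)$-definable relations are closed under bounded universal quantification, because $\forall x<a\,\exists y\,\theta$ is equivalent to $\exists b\,\forall x<a\,\exists y\le b\,\theta$. If a function with $\Sigma_1(X)$-definable graph is defined on all of a coded set $S$, then its restriction to $S$ is coded: collection bounds the values and the witnesses, and then (F1) applies. The case $X=\emptyset$ concerns models of $B\Sigma_1+\exp$.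
\end{itemize}

The last fact concerns satisfaction in finite structures. Consider the relational language with $=$, $\le$, ternary symbols $\mathrm{Add},\mathrm{Mul}$ and possibly unary symbols $P_r$, with variables $v_j$ and logical symbols $\neg,\wedge,\exists$. Formulas are strings over a finite alphabet, the indices $r,j$ being written in binary. We read a string as a number in base $2^{C_0}$, for a standard constant $C_0$, with letters as digits $\ge2$. Then a string of length $\ell$ has code between $2^\ell$ and $2^{C_0\ell}$, proper substrings have smaller codes, and every index in a formula is smaller than its code. We identify formulas with codes; inside a nonstandard model there are nonstandard, or \emph{internal}, formulas.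

Let $A$ be a coded structure with universe $[0,m]$, and let $n$ be a number. Put $B=(m+1)^{n+1}$ and read $s<B$ in base $m+1$ as an assignment $v_j\mapsto s(j)$, $j\le n$. A \emph{truth table} for $A$ and $n$ is a pair of coded sets $(\mathrm{Fm},T)$ with two properties. First, $\mathrm{Fm}\subseteq[0,n]$, and $\delta\le n$ belongs to $\mathrm{Fm}$ exactly if it is atomic or of the form $\neg\gamma$, $(\gamma\wedge\gamma')$ or $\exists v_j\gamma$ with $\gamma,\gamma'\in\mathrm{Fm}$. Second, $T$ consists of pairs $\langle\delta,s\rangle$ with $\delta\in\mathrm{Fm}$, $s<B$, and satisfies Tarski's clauses; for example $\langle\exists v_j\gamma,s\rangle\in T$ if and only if $\langle\gamma,s'\rangle\in T$ for some $s'<B$ that agrees with $s$ off $j$. Being a truth table is a $\Delta_0$ property of the codes of $A,\mathrm{Fm},T$ and of $n,B$.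

\begin{itemize}
\item[(F5)] \emph{Truth tables.} In a model of $I\Delta_0+\exp$ there is exactly one truth table for $A$ and $n$, by $\Delta_0$-induction on $\delta\le n$ with a fixed bound for the partial tables. So $A\models\delta[s]$ and $A\not\models\delta[s]$ are both $\Sigma_1$: some truth table contains, respectively omits, $\langle\delta,s\rangle$. By $\Delta_0$-induction on subformulas with a table as parameter, internal formulas behave as expected: truth depends only on the values of the free variables and not on $n$; a coded conjunction is true if and only if all its conjuncts are; and if $A'$ is the substructure of $A$ with universe $P^A$, then $A'\models\delta[s]\iff A\models\delta^P[s]$ for assignments $s$ into $A'$, where the relativization $\delta^P$ replaces each $\exists v\,(\dots)$ by $\exists v\,(P(v)\wedge\dots)$.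
\end{itemize}

We now prove the necessity of collection, in the relativized form needed in Section~\ref{sec:codes}.

\begin{lemma}\label{lem:trace}
Let $K\models I\Delta_0$ be a proper end extension of $M$, let $C\subseteq K$ be $\Delta_0$-definable in $K$, and let $X=C\cap M$. Then $(M,X)\models B\Sigma_1(X)$. In particular $M\models B\Sigma_1$.
\end{lemma}

\begin{proof}
By (F3), $M\models\mathrm{PA}^-$. For a $\Delta_0(X)$ formula $\theta$ let $\theta^C$ be the $\Delta_0$ formula, with parameters in $K$, obtained by replacing $X$ by the definition of $C$. For arguments in $M$ we have $(M,X)\models\theta\iff K\models\theta^C$, because terms take their values in $M$ and bounded quantifiers range over the same elements. If $(M,X)\models\theta(x)$, then the least element of $K$ satisfying $\theta^C$ is at most $x$, so it lies in $M$ and is the least element of $M$ satisfying $\theta$. This gives $\Delta_0(X)$-induction.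

Suppose $(M,X)\models\forall x<a\,\exists y\,\theta(x,y)$. The $\Delta_0$ formula $\forall x<a\,\exists y\le z\ \theta^C(x,y)$ holds in $K$ of every $z\in K\setminus M$. The set $K\setminus M$ has no least element: each $z$ in it is a successor $z'+1$, and $z'\notin M$ because $M$ is closed under successor. So the least $z\in K$ satisfying the formula lies in $M$, and it is the required bound.
\end{proof}

\begin{example}[the tower model]\label{ex:tower}
Let $N$ be a countable nonstandard model of Peano arithmetic and $c\in N$ nonstandard. In $N$ define $t_0=c$, $t_{i+1}=2^{t_i}$, and let $M_0=\{x\in N:x<t_n\text{ for some }n\in\omega\}$. This initial segment is closed under $+$, $\cdot$ and $2^x$, and it omits $t_i$ for nonstandard $i$. So $M_0\models B\Sigma_1+\exp$ by Lemma~\ref{lem:trace} and (F3). Consider the $\Sigma_1$ formula $\varphi(i)$: ``there is a coded set of pairs $s$ that is a sequence of length $i+1$ with $s_0=c$ and $s_{j+1}=2^{s_j}$ for $j<i$''. In $M_0$ it holds for $i=0$, and $\varphi(i)$ implies $\varphi(i+1)$, since $s+2^{\langle i+1,\,2^{s_i}\rangle}\in M_0$. It fails for nonstandard $i$, for example $i=c$: a witness $s\in M_0$ would have $s_i=t_i$ by induction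 in $N$, and $s_i<s$ would put $t_i$ into $M_0$. Hence $M_0\models\neg I\Sigma_1$.
\end{example}

\section{What an end extension codes}\label{sec:codes}

Lemma~\ref{lem:trace} supplies sets satisfying $B\Sigma_1(X)$; we need one that is complicated. Take $d\in K\setminus M$. Seen from $M$, the interval $[0,d]$ is a structure containing all of $M$. Seen from $K$, it is finite, and it may have a truth table. The trace of that table on $M$ is a truth predicate for $[0,d]$, and Tarski's diagonal argument shows that no formula evaluated in $[0,d]$ defines it. It remains to see that a $\Delta_1(M)$ set is defined on $M$ by such a formula. A single $\Sigma_1$ definition would not do, because $[0,d]$ may contain false witnesses above $M$. With $\Sigma_1$ definitions of both the set and its complement we can ask which witness comes first, and a true witness in $M$ comes before any false one.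

\begin{proposition}\label{prop:codes}
Let $M\models I\Delta_0+\exp$ and let $K\models I\Delta_0$ be a proper end extension of $M$. There is $X\subseteq M$ with $(M,X)\models B\Sigma_1(X)$ that is not $\Delta_1(M)$.
\end{proposition}

For $M=\mathbb N$ this says that every nonstandard model of $I\Delta_0$ has a $\Delta_0$-definable subset whose standard part is not computable.

\begin{proof}
For $a\in K$ let $\mathbb A_a=([0,a];\le,\mathrm{Add},\mathrm{Mul})$, where $\mathrm{Add}$ and $\mathrm{Mul}$ are the graphs of $+$ and $\cdot$ restricted to $[0,a]$. Let $\mathrm{Tab}(t,a,B)$ be the $\Delta_0$ formula saying that $B=(a+1)^{a+1}$ and that $t$ is the pair of codes of a truth table for $\mathbb A_a$ and the bound $n=a$. The model $K$ need not satisfy $\exp$, but $M$ does, so by (F5) every $a\in M$ has such $t,B$ in $M$. Fix $e\in K\setminus M$. By (F3), $K\models\exists t,B\le e\ \mathrm{Tab}(t,a,B)$ for all $a\in M$. By overspill there are $d\in K\setminus M$ and $t,B\in K$ with $\mathrm{Tab}(t,d,B)$; let $(\mathrm{Fm},T)$ be this table. By induction on standard formulas $\gamma$ in the metatheory, $\gamma\in\mathrm{Fm}$, and $\langle\gamma,s\rangle\in T\iff\mathbb A_d\models\gamma[s]$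 for all $s<B$. A number $v\le d$, read in base $d+1$, is the assignment sending $v_0$ to $v$ and the other variables to $0$. Let
\[
C=\{\langle\delta,v\rangle:\delta,v\le d,\ \langle\delta,v\rangle\in T\},\qquad X=C\cap M.
\]
By Lemma~\ref{lem:trace}, $(M,X)\models B\Sigma_1(X)$, and for standard $\gamma(v_0)$ and $v\in M$,
\begin{equation}\label{eq:truth}
\langle\gamma,v\rangle\in X\iff\mathbb A_d\models\gamma(v).
\end{equation}

We translate $\Delta_0$ formulas $\alpha$ into relational formulas $\alpha^\circ$. For a term $t$, the formula $z\doteq t$ is $z=x$ if $t$ is a variable $x$; $\mathrm{Add}(z,z,z)$ if $t$ is $0$; $\mathrm{Mul}(z,z,z)\wedge\neg\mathrm{Add}(z,z,z)$ if $t$ is $1$; and $\exists z_1\exists z_2\,(z_1\doteq t_1\wedge z_2\doteq t_2\wedge\mathrm{Add}(z_1,z_2,z))$ if $t$ is $t_1+t_2$, with $\mathrm{Mul}$ in place of $\mathrm{Add}$ for products. Let $(t\le t')^\circ$ be $\exists z\exists z'(z\doteq t\wedge z'\doteq t'\wedge z\le z')$, treat $t=t'$ in the same way, let $^\circ$ commute with connectives, and let $(\exists y\le t\,\alpha)^\circ$ be $\exists y\,((y\le t)^\circ\wedge\alpha^\circ)$. Two properties hold.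
\begin{itemize}
\item[(a)] If $\alpha$ is atomic, $\bar x\in[0,d]$ and $\mathbb A_d\models\alpha^\circ(\bar x)$, then $K\models\alpha(\bar x)$, since $z\doteq t$ holds only of the true value of $t$.
\item[(b)] If $\alpha\in\Delta_0$ and $\bar x\in M$, then $\mathbb A_d\models\alpha^\circ(\bar x)\iff M\models\alpha(\bar x)$. For atomic $\alpha$ all values of subterms lie in $M\subseteq[0,d]$. At a quantifier, the $y\le d$ satisfying $(y\le t(\bar x))^\circ$ are exactly the $y\le t(\bar x)$, and they lie in $M$.
\end{itemize}

Suppose that $X=\{x:M\models\exists w\,\alpha(x,w,p)\}$ and $M\setminus X=\{x:M\models\exists w\,\beta(x,w,p)\}$ with $\alpha,\beta\in\Delta_0$ and $p\in M$. Let $\delta(x,q)$ be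
\[
\exists w\,\big(\alpha^\circ(x,w,q)\wedge\forall w'\,(w'\le w\to\neg\beta^\circ(x,w',q))\big),
\]
and let $x\in M$. If $x\in X$, take $w\in M$ with $M\models\alpha(x,w,p)$; every $w'\le w$ lies in $M$ and fails $\beta(x,w',p)$, so $\mathbb A_d\models\delta(x,p)$ by (b). If $x\notin X$, take $w'\in M$ with $M\models\beta(x,w',p)$; by (b), any $w\le d$ with $\mathbb A_d\models\alpha^\circ(x,w,p)$ lies outside $M$, hence above $w'$, so $\mathbb A_d\not\models\delta(x,p)$. Thus $x\in X\iff\mathbb A_d\models\delta(x,p)$ for $x\in M$.

Write $z=\langle x,y\rangle$ as the atomic formula $z+z=(x+y)(x+y+1)+y+y$. Let $\gamma(v_0)$ be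
\[
\exists u\,\exists q\,\exists z\,\big((v_0=\langle u,q\rangle)^\circ\wedge(z=\langle u,v_0\rangle)^\circ\wedge\neg\delta(z,q)\big),
\]
let $g\in\omega$ be its code, and put $v^*=\langle g,p\rangle$ and $z^*=\langle g,v^*\rangle$, both in $M$. By (a) and (b), for $v_0=v^*$ the first two conjuncts hold in $\mathbb A_d$ exactly for $u=g$, $q=p$, $z=z^*$. Using \eqref{eq:truth} in the last step,
\[
\mathbb A_d\models\gamma(v^*)\iff\mathbb A_d\not\models\delta(z^*,p)\iff z^*\notin X\iff\mathbb A_d\not\models\gamma(v^*),
\]
a contradiction.
\end{proof}

\section{Scales}\label{sec:scales}

In the tower model the bounded cut $\omega$ is mapped cofinally into the model by the $\Sigma_1$ function $i\mapsto t_i$. This picture is general. Let $h(u)=2^{2^u}$ and let $h^{(n)}$ denote its iterates.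

\begin{definition}\label{def:scale}
A \emph{scale} for $M\models I\Delta_0+\exp$ consists of a cut $I$, a nondecreasing function $i\mapsto a_i$ with domain $I$ whose graph is $\Sigma_1$-definable and whose range is cofinal in $M$, and elements $b,k_0\in M$ such that $I\subseteq[0,b)$ and $h^{(n)}(b)\le k_0$ for all $n\in\omega$.
\end{definition}

The cut $I$ is $\Sigma_1$-definable, as the domain of the function, so a model of $I\Sigma_1$ has no scale. The element $b$ is nonstandard. The element $k_0$ provides room: in Section~\ref{sec:types} each step of a back-and-forth construction lowers a bound on formulas from $h(u)$ to $u$, and the bound must stay above $b$ for $\omega$ steps.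

\begin{lemma}\label{lem:scale}
Every $M\models B\Sigma_1+\exp+\neg I\Sigma_1$ has a scale.
\end{lemma}

\begin{proof}
Let $\varphi(i)=\exists y\,\eta(i,y)$, with $\eta\in\Delta_0$, satisfy $\varphi(0)$, $\forall i\,(\varphi(i)\to\varphi(i+1))$ and $\neg\varphi(b_0)$. Let $I_0$ be the set of $i$ for which some $w$ satisfies $\forall i'\le i\,\exists y\le w\ \eta(i',y)$, and for $i\in I_0$ let $w_i$ be the least such $w$. The set $I_0$ is an initial segment contained in $[0,b_0)$ and contains $0$. If $i\in I_0$, then $\varphi(i)$ holds, so $\eta(i+1,y)$ holds for some $y$, and $\max(w_i,y)$ shows $i+1\in I_0$. So $I_0$ is a cut and $b_0$ is nonstandard. The function $i\mapsto w_i$ is nondecreasing with $\Delta_0$ graph. It is cofinal: if all $w_i\le w$, then $I_0$ is defined by the $\Delta_0$ formula $\forall i'\le i\,\exists y\le w\ \eta(i',y)$, against (F2).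

If some $k_0\in M$ exceeds $h^{(n)}(b_0)$ for all $n\in\omega$, take $I=I_0$, $a_i=w_i$, $b=b_0$.

Otherwise the elements $h^{(n)}(b_0)$, $n\in\omega$, are cofinal in $M$. Define $a_i=h^{(i)}(b_0)$ by the $\Sigma_1$ formula stating that a coded sequence $s$ of length $i+1$ has $s_0=b_0$, $s_{j+1}=h(s_j)$ and last entry $a_i$. The domain is exactly $I=\omega$, because such a sequence is increasing and a value at nonstandard $i$ would exceed all $h^{(n)}(b_0)$. Let $k_0=b_0$. The property ``$u\le b_0$ and $h^{(u)}(u)\le b_0$'' is $\Delta_0$ in the parameter $(b_0+1)^{b_0+1}$, which bounds the codes of the sequences involved, and it holds for all standard $u$. By overspill it holds for a nonstandard $b$. Then $\omega\subseteq[0,b)$ and $h^{(n)}(b)\le h^{(b)}(b)\le k_0$ for $n\in\omega$.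
\end{proof}

The tower model with $b_0=c$ falls under the second case, since $h^{(n)}(c)=t_{2n}$.

For the rest of this section let $M\models B\Sigma_1+\exp$ have a fixed scale, and let $X\subseteq M$ satisfy $(M,X)\models B\Sigma_1(X)$; the case $X=\emptyset$ is allowed. Ordinary collection says nothing about bounds inside $I$, since $b$ is already a bound. Cofinality of the scale converts bounds in $M$ into bounds in $I$.

\begin{lemma}[collection along $I$]\label{lem:collect}
Let $R(x,j)$ be a $\Sigma_1(X)$-definable relation and $c\in M$. If for every $x\le c$ there is $j\in I$ with $R(x,j)$, then there is $i\in I$ such that for every $x\le c$ there is $j\le i$ with $R(x,j)$. Equivalently, if for every $i\in I$ some $x\le c$ satisfies $\neg R(x,j)$ for all $j\le i$, then some $x\le c$ satisfies $\neg R(x,j)$ for all $j\in I$.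
\end{lemma}

\begin{proof}
For every $x\le c$ there is $y$ with $\exists j\,(y=a_j\wedge R(x,j))$, and this relation is $\Sigma_1(X)$. By collection such $y$ can be found below some $y^*$. Choose $i\in I$ with $a_i>y^*$. For each $x\le c$ there is $j\in I$ with $R(x,j)$ and $a_j\le y^*<a_i$, so $j<i$ by monotonicity.
\end{proof}

The second form is a compactness principle: a bounded search problem that can be solved up to each stage $i\in I$ can be solved for all stages at once. It implies that bounded functions on $I$ extend to coded functions, although $I$ itself is not coded.

\begin{lemma}\label{lem:code}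
Let $l_0\in I$, $N\in M$, and let $G:\{j\in I:j\ge l_0\}\to[0,N]$ have a $\Sigma_1(X)$-definable graph. Then there is a coded function $s:[0,b]\to[0,N]$ with $s(j)=G(j)$ for all $j\in I$, $j\ge l_0$.
\end{lemma}

\begin{proof}
Read numbers $s<(N+1)^{b+1}$ as functions $[0,b]\to[0,N]$. Let $R(s,j)$ be the $\Sigma_1(X)$ relation $\exists y\,(y=G(j)\wedge s(j)\ne y)$. For $i\in I$ the restriction of $G$ to $[l_0,i]$ is coded by (F4); extended by $0$, it is an $s$ with $\neg R(s,j)$ for all $j\le i$. By Lemma~\ref{lem:collect} some $s$ satisfies $\neg R(s,j)$ for all $j\in I$.
\end{proof}

\begin{example}[the $\Sigma_1$ case]\label{ex:sigma1}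
Suppose in addition that $X=\{x:M\models\exists w\,\alpha(x,w)\}$ with $\alpha\in\Delta_0$. We show that $X$ is $\Delta_1(M)$. Fix $j\in I$. For every $x\le a_j$ there is $r\in I$ such that $x\notin X$ or $\exists w\le a_r\,\alpha(x,w)$. By Lemma~\ref{lem:collect} there is $i\in I$ such that every $x\in X\cap[0,a_j]$ has a witness below $a_i$. The sequence $(a_r)_{r\le i}$ is coded by (F4), and with it as a parameter the property of $i$ is $\Delta_0(X)$. So there is a least such $i=i(j)$, and the graph of $j\mapsto i(j)$ is $\Sigma_1(X)$. The values lie below $b$, so Lemma~\ref{lem:code} gives a coded $s$ with $s(j)=i(j)$ for $j\in I$. Then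
\[
x\notin X\iff\exists j,y,z\,\big(y=a_j\wedge x\le y\wedge z=a_{s(j)}\wedge\forall w\le z\,\neg\alpha(x,w)\big),
\]
and the right side is $\Sigma_1$ in the parameter $s$, with no mention of $X$. In $\mathbb N$ the corresponding statement is false for the halting set, whose waiting times form an infinite object. Here the waiting times are measured on the bounded cut $I$, and one element $s$ records them all.
\end{example}

\section{Definable sets satisfying collection are $\Delta_1$}\label{sec:types}

In Example~\ref{ex:sigma1} membership of $x$ in $X$ is determined by one bit of finite information: whether $[0,a_i]$ contains a witness. For an arbitrary definable $X$ we replace this bit by the list of all formulas of code at most $k_0$ that $x$ satisfies in the finite structures on $[0,a_i]$. The list has size bounded in terms of $b$ and $k_0$, independently of $x$, which is what Lemma~\ref{lem:code} requires. The difficulty is to show that these lists determine membership in $X$, as truth in $M$ has no evident relation to truth in the finite structures. We show that elements with the same lists are conjugate under an automorphism of $M$.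

Let $M\models B\Sigma_1+\exp$ have a fixed scale. For $i\in I$ the sequence $(a_r)_{r\le i}$ is coded, by (F4). Let $A_i$ be the coded structure with universe $[0,a_i]$, the relations $\le,\mathrm{Add},\mathrm{Mul}$, and unary predicates $P_r$ ($r<b$) interpreted as $[0,a_{\min(r,i)}]$. In this section ``formula'' means an internal formula of this language. The predicates let $A_i$ see the earlier structures. For $j\le i$ in $I$, monotonicity gives $P_r^{A_i}\cap[0,a_j]=[0,a_{\min(r,j)}]=P_r^{A_j}$ and $P_j^{A_i}=[0,a_j]$, so $A_j$ is the substructure of $A_i$ with universe $P_j^{A_i}$. By (F5), for all formulas $\delta$ and assignments $s$ into $[0,a_j]$,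
\begin{equation}\label{eq:rel}
A_j\models\delta[s]\iff A_i\models\delta^{P_j}[s].
\end{equation}
By (F4) and (F5), the relations ``$i\in I$ and $A_i\models\delta[s]$'' and ``$i\in I$ and $A_i\not\models\delta[s]$'' are both $\Sigma_1$.

\begin{definition}\label{def:sim}
Let $n\in\omega$, $\bar p,\bar q\in M^n$ and $k\in M$. We write $\bar p\sim_k\bar q$ if there is $l\in I$ such that $a_l$ bounds the entries of $\bar p$ and $\bar q$ and, for all $i\in I$ with $i\ge l$ and all formulas $\delta\le k$ with free variables among $v_0,\dots,v_{n-1}$, we have $A_i\models\delta[\bar p]\iff A_i\models\delta[\bar q]$.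
\end{definition}

Any larger $l\in I$ then works too. The truth value of $\delta[\bar p]$ in $A_i$ may oscillate as $i$ grows; the definition asks only that $\bar p$ and $\bar q$ agree stage by stage.

\begin{lemma}\label{lem:extend}
Let $u\ge b$ and $h(u)\le k$. If $\bar p\sim_k\bar q$ and $p'\in M$, then there is $q'\in M$ with $\bar pp'\sim_u\bar qq'$.
\end{lemma}

\begin{proof}
Let $n$ be the length of $\bar p$. Choose $l\in I$ witnessing $\bar p\sim_k\bar q$ with $a_l\ge p'$. Let $\delta$ range over formulas of code $\le u$ with free variables among $v_0,\dots,v_n$. For $q'\le a_l$ let $R(q',j)$ say that $j\in I$, $j\ge l$, and for some $\delta$ the truth values of $\delta[\bar pp']$ and $\delta[\bar qq']$ in $A_j$ differ. This relation is $\Sigma_1$, and we need $q'\le a_l$ with $\neg R(q',j)$ for all $j\in I$. By Lemma~\ref{lem:collect} it suffices to fix $i\in I$, $i\ge l$, and to find $q'\le a_l$ with $\neg R(q',j)$ for all $j\le i$.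

We describe the behavior of $p'$ in all of $A_l,\dots,A_i$ by one formula evaluated in $A_i$. For $l\le j\le i$ let $\varepsilon(j,\delta)\in\{0,1\}$ be the truth value of $\delta[\bar pp']$ in $A_j$; this table is coded by (F4). Write $\chi^1=\chi$ and $\chi^0=\neg\chi$, and put
\[
\Psi=\exists v_n\Big(P_l(v_n)\wedge\bigwedge_{l\le j\le i}\ \bigwedge_{\delta\le u}\big(\delta^{P_j}\big)^{\varepsilon(j,\delta)}\Big).
\]
We bound the code of $\Psi$. Since $i<b\le u$, there are at most $u(u+1)$ conjuncts. Each $\delta\le u$ has length at most $\log_2u$, hence at most $\log_2u$ quantifiers. Relativizing a quantifier inserts a copy of its variable, the index $j<u$ in binary, and a standard number of letters, so at most $C_1\log_2u$ letters with $C_1$ standard. Thus each conjunct, with its connective and brackets, has length at most $C_2(\log_2u)^2$ with $C_2$ standard. As $u$ is nonstandard, $\Psi$ has length at most $u^3$ and code at most $2^{C_0u^3}\le2^{2^u}=h(u)\le k$.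

The free variables of $\Psi$ are among $v_0,\dots,v_{n-1}$, and $A_i\models\Psi[\bar p]$ with witness $p'$, by \eqref{eq:rel}. Since $i\ge l$ and $\Psi\le k$, also $A_i\models\Psi[\bar q]$. A witness $q'$ lies in $P_l^{A_i}=[0,a_l]$, and by \eqref{eq:rel} the truth value of $\delta[\bar qq']$ in $A_j$ is $\varepsilon(j,\delta)$ for all $\delta$ and $l\le j\le i$.
\end{proof}

\begin{lemma}\label{lem:auto}
Let $M$ be countable. If $\bar p\sim_{k_0}\bar q$, then there is an automorphism $\sigma$ of $M$ with $\sigma(\bar p)=\bar q$.
\end{lemma}

\begin{proof}
For $n\in\omega$ let $k_n$ be the largest $u$ with $h^{(n)}(u)\le k_0$; it exists because this is a $\Delta_0$ property of $u\le k_0$ that holds of $b$, and for $n=0$ it is $k_0$. Then $k_n\ge b$, and $h(k_{n+1})\le k_n$ because $h^{(n)}(h(k_{n+1}))=h^{(n+1)}(k_{n+1})\le k_0$. Enumerate $M$ as $m_0,m_1,\dots$. Starting from $\bar p\sim_{k_0}\bar q$, apply Lemma~\ref{lem:extend} at step $n$ with $k=k_n$ and $u=k_{n+1}$: at step $2r$ add $m_r$ to the left tuple and find a partner on the right, and at step $2r+1$ add $m_r$ to the right tuple and use the symmetry of $\sim_k$. After $n$ steps the tuples are $\sim_{k_n}$-related. The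 formulas $v_x=v_y$, $v_x\le v_y$, $\mathrm{Add}(v_x,v_y,v_z)$, $\mathrm{Mul}(v_x,v_y,v_z)$ with standard indices have standard codes, below the nonstandard $k_n$, and $A_i$ evaluates them as $M$ does once $a_i$ bounds the tuples. So the resulting correspondence is a bijection of $M$ that preserves $\le$ and the graphs of $+$ and $\cdot$.
\end{proof}

\begin{proposition}\label{prop:delta1}
Let $M\models B\Sigma_1+\exp+\neg I\Sigma_1$ have any cardinality, let $X\subseteq M$ be definable in $M$, and suppose $(M,X)\models B\Sigma_1(X)$. Then $X$ is $\Delta_1(M)$.
\end{proposition}

\begin{proof}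
Let $X$ be defined by $\varphi(x,p)$. Take a countable $(M_1,X_1)\prec(M,X)$ with $p\in M_1$. It satisfies the hypotheses, and if $X_1$ and its complement are defined in $M_1$ by $\Sigma_1$ formulas with parameters, then this fact is one sentence with parameters in $M_1$, which transfers to $(M,X)$. So we may assume that $M$ is countable. Fix a scale by Lemma~\ref{lem:scale}, fix $l_0\in I$ with $a_{l_0}\ge p$, and let $\delta$ range over formulas of code $\le k_0$ with free variables among $v_0,v_1$.

An automorphism fixing $p$ maps $X$ onto $X$. So by Lemma~\ref{lem:auto}, $x\in X$ and $y\notin X$ imply $(p,x)\not\sim_{k_0}(p,y)$. This is the only use of definability, and it means: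
\begin{itemize}
\item[$(*)$] if $x\in X$, $y\notin X$, $j\in I$ and $a_j\ge p,x,y$, then there are $r\in I$ with $r\ge j$ and $\delta$ such that $\delta[p,x]$ and $\delta[p,y]$ have different truth values in $A_r$.
\end{itemize}

\emph{Types.} Put $L=b(k_0+1)$. For $l_0\le j\le i$ in $I$ and $x\le a_j$, let $\tau_{j,i}(x)<2^L$ be the code of
\[
\{r(k_0+1)+\delta:\ j\le r\le i,\ \delta\le k_0,\ A_r\models\delta[p,x]\}.
\]
The graph of $\tau$ is $\Sigma_1$, because each of the $L$ digits is decided by one of two $\Sigma_1$ conditions and (F4) applies. Hence the table $\Theta_{j,i}$ of the values $\tau_{j,i'}(x)$ for $j\le i'\le i$, $x\le a_j$ is coded, and the graph of $(j,i)\mapsto\Theta_{j,i}$ is $\Sigma_1$. Call $i$ \emph{good for} $j$ if for all $x,y\le a_j$ the equation $\tau_{j,i}(x)=\tau_{j,i}(y)$ implies $x\in X\leftrightarrow y\in X$.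

\emph{Good stages exist.} Fix $j\ge l_0$ in $I$. By $(*)$, for every $z\le\langle a_j,a_j\rangle$ there is $r\in I$ such that, if $z=\langle x,y\rangle$ with $x,y\le a_j$, $x\in X$ and $y\notin X$, then $r\ge j$ and some $\delta$ separates $x$ and $y$ in $A_r$. This relation between $z$ and $r$ is $\Sigma_1(X)$. Lemma~\ref{lem:collect} bounds these $r$ by some $i\in I$, and we may take $i\ge j$. Then $\tau_{j,i}(x)\ne\tau_{j,i}(y)$ whenever $x,y\le a_j$, $x\in X$, $y\notin X$, so $i$ is good for $j$.

\emph{The advice.} For $j\le i'\le i$, goodness of $i'$ is a $\Delta_0(X)$ property with parameter $\Theta_{j,i}$. So there is a least good $i(j)\ge j$. Let $Z(j)<2^{2^L}$ be the code of $\{\tau_{j,i(j)}(x):x\le a_j,\ x\in X\}$, which exists by (F1). The function $G(j)=\langle i(j),Z(j)\rangle$ on $\{j\in I:j\ge l_0\}$ is bounded by $\langle b,2^{2^L}\rangle$. Its graph is $\Sigma_1(X)$: we have $G(j)=\langle i,Z\rangle$ if and only if there are $y=a_j$ and $\Theta=\Theta_{j,i}$ showing that $i$ is good, that no $i'\in[j,i)$ is good, and that $Z$ codes the set above. By Lemma~\ref{lem:code} there is a coded $s$ with $s(j)=G(j)$ for all $j\in I$, $j\ge l_0$.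

\emph{Deciding $X$.} Let $x\in M$. There are $j\in I$ with $j\ge l_0$ and $a_j\ge x$. For any such $j$ write $s(j)=\langle i,Z\rangle$, so $i=i(j)\in I$. If $x\in X$, then $\tau_{j,i}(x)\in_AZ$. Conversely, if $\tau_{j,i}(x)\in_AZ$, then $\tau_{j,i}(x)=\tau_{j,i}(y)$ for some $y\in X\cap[0,a_j]$, and goodness gives $x\in X$. Therefore $x\in X$ if and only if there are $j\ge l_0$, $i$, $Z$, $y$, $\tau$ with $y=a_j\ge x$, $s(j)=\langle i,Z\rangle$, $\tau=\tau_{j,i}(x)$ and $\tau\in_AZ$; and $x\notin X$ if and only if the same holds with $\tau\notin_AZ$. Both conditions are $\Sigma_1$ with parameters.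
\end{proof}

\begin{remark}\label{rem:hyp}
None of the three special hypotheses can be dropped. Without $\neg I\Sigma_1$, the halting set in $\mathbb N$ is a counterexample. Without $B\Sigma_1(X)$, take $X=I$: if $I$ were $\Delta_1(M)$, collection would bound the witnesses for $x\in I$ or $x\notin I$ over $x\le b$, and $I$ would be $\Delta_0$-definable. Without definability, take $M$ countable and apply Proposition~\ref{prop:codes} to an extension given by the Wilkie--Paris theorem.
\end{remark}

\section{Models in which every class is definable}\label{sec:classes}

By Propositions~\ref{prop:codes} and~\ref{prop:delta1}, a model of $B\Sigma_1+\exp+\neg I\Sigma_1$ with a proper end extension satisfying $I\Delta_0$ has an undefinable class. Countable models always have undefinable classes: if $m_0<m_1<\cdots$ is cofinal, each of the $2^{\aleph_0}$ subsets of $\{m_n:n\in\omega\}$ meets every $[0,a)$ in a finite set. At $\aleph_1$ undefinable classes can be avoided.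

\begin{proposition}[ZFC]\label{prop:classes}
Every countable $M_0\models I\Delta_0+\exp$ has an elementary extension $M$ with $|M|=\mathrm{cf}(M)=\aleph_1$ in which every class is definable.
\end{proposition}

\subsection*{The construction from $\Diamond$}

The principle $\Diamond$ states that there are sets $S_\beta\subseteq\beta$, $\beta<\omega_1$, such that for every $X\subseteq\omega_1$ the set $\{\beta:X\cap\beta=S_\beta\}$ is stationary, that is, meets every closed unbounded (club) subset of $\omega_1$. We use the omitting types theorem. A consistent theory $T^*$ in a countable language \emph{locally omits} a set of formulas $\Gamma(v)$ if there is no formula $\chi(v)$ such that $T^*+\exists v\,\chi(v)$ is consistent and $T^*\vdash\forall v\,(\chi\to\gamma)$ for all $\gamma\in\Gamma$. The theorem says that if $T^*$ locally omits each of countably many sets $\Gamma$, then it has a countable model in which none of them is realized.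

We build $M$ as the union of a chain of countable models. If $X$ is an undefinable class of $M$, then $\Diamond$ guesses $X\cap M_\beta$ at some stage $\beta$, and later some element codes an initial part of $X$ containing $X\cap M_\beta$. So we promise that no element will ever code the guessed set on $M_\beta$. To keep this promise we must make a stronger one, that no later parameter defines the set on $M_\beta$ by any formula.

\begin{lemma}\label{lem:diamond}
Proposition~\ref{prop:classes} holds if $\Diamond$ holds.
\end{lemma}

\begin{proof}
We build an elementary chain of countable models $M_\alpha$, $\alpha<\omega_1$, starting from a copy of $M_0$ and taking unions at limits, where $M_\alpha$ has the ordinal $\omega\cdot(1+\alpha)$ as its universe. Call $\beta$ \emph{bad} if $M_\beta$ has universe $\beta$ and $S_\beta$ is not definable in $M_\beta$. For bad $\beta$ and a parameter-free formula $\psi(x,v)$ let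
\[
\Gamma_{\psi,\beta}(v)=\{\psi(m,v):m\in S_\beta\}\cup\{\neg\psi(m,v):m\in M_\beta\setminus S_\beta\}.
\]
We maintain the condition $(H_\alpha)$: $M_\alpha$ omits $\Gamma_{\psi,\beta}$ for all $\psi$ and all bad $\beta<\alpha$. It is empty for $\alpha=0$. At a limit $\alpha$, an element realizing $\Gamma_{\psi,\beta}$ in $M_\alpha$ lies in some $M_{\alpha'}\prec M_\alpha$ with $\beta<\alpha'<\alpha$ and realizes the type there, against $(H_{\alpha'})$.

For the successor step let $T^*$ be the elementary diagram of $M_\alpha$ together with $c>m$ for all $m\in M_\alpha$, where $c$ is a new constant. It is consistent by compactness. We claim that $T^*$ locally omits $\Gamma_{\psi,\beta}$ for all $\psi$ and all bad $\beta\le\alpha$. Suppose that $\chi(v,c)$, with parameters in $M_\alpha$, is consistent with $T^*$ and implies all of $\Gamma_{\psi,\beta}$. In a model of $T^*+\exists v\,\chi(v,c)$ the sentence $\exists z>u\,\exists v\,\chi(v,z)$ holds for each $u\in M_\alpha$, so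
\begin{equation}\label{eq:unbdd}
M_\alpha\models\forall u\,\exists z>u\,\exists v\ \chi(v,z).
\end{equation}
Let $r\in M_\alpha$ code the parameters of $\chi$, and let $\psi^*(x,r)$, with $\psi^*$ parameter-free, express $\exists u\,\forall z>u\,\forall v\,(\chi(v,z)\to\psi(x,v))$. If $m\in S_\beta$, a proof of $\forall v\,(\chi(v,c)\to\psi(m,v))$ from $T^*$ uses finitely many axioms $c>m'$; with $u$ the largest such $m'$ we get $M_\alpha\models\psi^*(m,r)$. If $m\in M_\beta\setminus S_\beta$, the same argument gives $u'$ with $M_\alpha\models\forall z>u'\,\forall v\,(\chi(v,z)\to\neg\psi(m,v))$. If $\psi^*(m,r)$ also held, with witness $u$, then \eqref{eq:unbdd} would give $z>\max(u,u')$ and $v$ with both $\psi(m,v)$ and $\neg\psi(m,v)$. So $r$ realizes $\Gamma_{\psi^*,\beta}$ in $M_\alpha$. For $\beta<\alpha$ this contradicts $(H_\alpha)$. For $\beta=\alpha$ it makes $S_\alpha$ definable in $M_\alpha$, contradicting badness. This proves the claim. Let $M_{\alpha+1}$ be the reduct of a countable model of $T^*$ omitting these countably many types. It has infinitely many new elements $c,c+1,\dots$, so its universe can be taken to be $\omega\cdot(1+\alpha)+\omega$.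

Let $M=\bigcup_\alpha M_\alpha$, with universe $\omega_1$. A countable subset of $M$ lies in some $M_\alpha$ and is bounded by an element of $M_{\alpha+1}$, so $|M|=\mathrm{cf}(M)=\aleph_1$. Suppose that $X$ is a class not definable in $M$. The $\alpha$ with $\omega\cdot(1+\alpha)=\alpha$ form a club, and so do the $\alpha$ for which $M_\alpha$ is closed under a fixed countable set of Skolem functions for $(M,X)$. By $\Diamond$ there is $\alpha$ in both clubs with $S_\alpha=X\cap\alpha$. Then $(M_\alpha,S_\alpha)\prec(M,X)$, so a definition of $S_\alpha$ in $M_\alpha$ would define $X$ in $M$. Hence $\alpha$ is bad, and $M$ omits $\Gamma_{\psi,\alpha}$ for $\psi(x,v)$ the formula $x\in_Av$. But if $d\in M$ lies above $M_\alpha$, the code of $X\cap[0,d)$ realizes this type, a contradiction.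
\end{proof}

\subsection*{Classes as branches of a tree}

The principle $\Diamond$ holds in a forcing extension, so the desired model exists there. To bring it back we look for a sentence, in a logic whose satisfiability passes down from forcing extensions, all of whose models have only definable classes. The obstacle is that ``every class'' quantifies over subsets of the model. A coloring of a tree removes this quantifier. In the simplest case, a tree with a coloring $F$ by natural numbers that is injective on chains has no uncountable chain, and the existence of $F$ is a statement about elements only. Our tree has uncountable branches, namely the classes, so we let $F$ be constant on a tail of each of them. Any cofinal branch, in any model of the sentence, repeats a color cofinally often; the sentence will say that repeated colors trace out a branch and that this branch is definable.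

Let $M\models I\Delta_0+\exp$ and let $D\subseteq M$ be cofinal. A \emph{node} is a pair $(d,c)$ with $d\in D$ and $c<2^d$, and $d$ is its \emph{level}. Put $(d,c)\le(e,c')$ if $d\le e$ and $c=c'\bmod2^d$. This is a partial order on the set $\mathbb T$ of nodes. A node $(e,c')$ has exactly one predecessor at each level $d\le e$, and its predecessors are linearly ordered. For a class $X$ let $B_X$ be the set of nodes $(d,c_d)$, $d\in D$, where $c_d<2^d$ codes $X\cap[0,d)$. It is a downward closed chain. Conversely, a chain whose levels are cofinal in $M$ is contained in $B_X$, where $X$ is the set of $x$ such that $x\in_Ac$ for some $(d,c)$ in the chain; this $X$ is a class, as $X\cap[0,a)$ is coded by $c\bmod2^a$ for any $(d,c)$ in the chain with $d\ge a$.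

We recall two facts. A forcing notion is \emph{ccc} if every set of pairwise incompatible conditions is countable; ccc forcing preserves $\omega_1$. The $\Delta$-system lemma says that every uncountable family of finite sets has an uncountable subfamily in which all pairwise intersections equal one fixed set, the root.

\begin{lemma}\label{lem:special}
Let $M\models I\Delta_0+\exp$ have exactly $\aleph_1$ classes, and let $D\subseteq M$ be cofinal of order type $\omega_1$. There is a ccc forcing notion that adds a function $F:\mathbb T\to\omega$ with the following property.
\begin{itemize}
\item[(S)] For every node $r$ such that $F(t)=F(r)$ for some $t>r$, there is a class $X$ of $M$ in the ground model such that all $t\ge r$ with $F(t)=F(r)$ lie in $B_X$.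
\end{itemize}
\end{lemma}

\begin{proof}
Every node has countably many predecessors, and an uncountable chain has uncountably many, hence cofinally many, levels and so lies in some $B_X$. List the classes without repetition as $X_\xi$, $\xi<\omega_1$, and write $B_\xi=B_{X_\xi}$. If $\eta\ne\xi$, pick $x$ in the symmetric difference of $X_\eta$ and $X_\xi$; the branches have no common node of level above $x$, so $B_\eta\cap B_\xi$ is countable. Hence we can choose $s_\xi\in B_\xi\setminus\bigcup_{\eta<\xi}B_\eta$. Let $R_\xi=\{t\in B_\xi:t>s_\xi\}$ and $\mathbb T'=\mathbb T\setminus\bigcup_\xi R_\xi$. We note four facts.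
\begin{itemize}
\item The $s_\xi$ are distinct, since $s_\eta\in B_\eta$ and $s_\xi\notin B_\eta$ for $\eta<\xi$.
\item The $R_\xi$ are disjoint: if $t\in R_\xi\cap R_\eta$ with $\eta<\xi$, then $s_\xi<t\in B_\eta$ gives $s_\xi\in B_\eta$.
\item $s_\xi\in\mathbb T'$. Suppose $s_\xi\in R_\eta$; then $\eta\ne\xi$. If $\eta<\xi$, this contradicts $s_\xi\notin B_\eta$. If $\eta>\xi$, then $s_\eta<s_\xi\in B_\xi$ gives $s_\eta\in B_\xi$, against the choice of $s_\eta$.
\item $\mathbb T'$ has no uncountable chain: it would lie in some $B_\xi\cap\mathbb T'\subseteq\{t:t\le s_\xi\}$.
\end{itemize}

Let $\mathbb Q$ be the set of finite partial functions $g:\mathbb T'\to\omega$ with $g(s)\ne g(t)$ for distinct comparable $s,t$, ordered by reverse inclusion. We show that $\mathbb Q$ is ccc (Baumgartner--Malitz--Reinhardt). Suppose there are uncountably many pairwise incompatible conditions. By the $\Delta$-system lemma and counting, we pass to $g_\alpha$, $\alpha<\omega_1$, with domains $\Delta\cup\{t^1_\alpha,\dots,t^n_\alpha\}$, where $\Delta$ is the root, $n$ is fixed, and all $g_\alpha$ agree on $\Delta$. For $\alpha\ne\beta$ the union $g_\alpha\cup g_\beta$ is a function but not a condition.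 An offending pair lies neither inside $\mathrm{dom}(g_\alpha)$ nor inside $\mathrm{dom}(g_\beta)$, so some $t^i_\alpha$ and $t^j_\beta$ are comparable. Let $U$ be an ultrafilter on $\omega_1$ containing no countable set. For each $\alpha$ one of the $n^2$ sets $\{\beta:t^i_\alpha,t^j_\beta\text{ comparable}\}$ belongs to $U$. The nodes $t^j_\beta$ are distinct for distinct $\beta$, and only countably many are $\le t^i_\alpha$, so $\{\beta:t^i_\alpha<t^j_\beta\}\in U$. Uncountably many $\alpha$ share the same pair $(i,j)$. For two of them, $\alpha$ and $\alpha'$, some $t^j_\beta$ lies above both $t^i_\alpha$ and $t^i_{\alpha'}$, so these are comparable. This is an uncountable chain in $\mathbb T'$, a contradiction.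

Any condition extends to any further node by an unused value, so a generic filter yields a total $g:\mathbb T'\to\omega$ that is injective on chains. Let $\pi(t)=t$ for $t\in\mathbb T'$ and $\pi(t)=s_\xi$ for $t\in R_\xi$, and put $F=g\circ\pi$. Then $\pi(t)\le t$ and $\pi(t)\in\mathbb T'$. Let $r<t$ with $F(r)=F(t)$. The nodes $\pi(r)$ and $\pi(t)$ are both $\le t$, hence comparable, and have the same $g$-value, so $\pi(r)=\pi(t)$. If $t\in\mathbb T'$, then $t=\pi(r)\le r<t$, which is absurd. So $t\in R_\xi$ for some $\xi$, and $\pi(r)=s_\xi$. As the $s_\eta$ are distinct, $\xi$ depends only on $r$, and $r\in B_\xi$ because $r<t\in B_\xi$. This proves (S) with $X=X_\xi$.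
\end{proof}

\subsection*{A sentence of $L_{\omega_1\omega}(Q)$}

The logic $L_{\omega_1\omega}(Q)$ extends first-order logic by countable conjunctions and disjunctions of formulas with finitely many free variables in total, and by a quantifier $Qx$ interpreted as ``there are uncountably many $x$''. Fix a countable $M_0\models I\Delta_0+\exp$. The vocabulary of arithmetic is extended by names for the elements of $M_0$, a unary predicate $D$ and a binary function symbol $F$. Nodes and their order are first-order definable from $D$, and $F(t)$ stands for $F(d,c)$ when $t=(d,c)$. Let $\Phi$ be the conjunction of the following statements.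
\begin{itemize}
\item[(a)] The elementary diagram of $M_0$.
\item[(b)] $D$ is cofinal, $Qx\,D(x)$, and $\forall y\,\neg Qx\,(D(x)\wedge x<y)$.
\item[(c)] For every node $t$, $\bigvee_{n\in\omega}F(t)=\bar n$, where $\bar n$ is the $n$-th numeral.
\item[(d)] If $r\le t$ and $r\le t'$ are nodes with $F(r)=F(t)=F(t')$, then $t$ and $t'$ are comparable.
\item[(e)] For every node $r$: if the nodes $t\ge r$ with $F(t)=F(r)$ have cofinal levels, then $\bigvee_\varphi\exists q\,\forall x\,(x\in Y_r\leftrightarrow\varphi(x,q))$, where $\varphi$ ranges over the formulas of arithmetic and $x\in Y_r$ abbreviates ``there is a node $(e,c')\ge r$ with $F(e,c')=F(r)$, $x<e$ and $x\in_Ac'$''.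
\end{itemize}

\begin{lemma}\label{lem:Phi}
Let $M'$ be the arithmetical reduct of a model of $\Phi$. Then $M'$ is, up to isomorphism, an elementary extension of $M_0$, its cofinality is uncountable, and every class of $M'$ is definable in $M'$.
\end{lemma}

\begin{proof}
The first claim is (a). If $\{y_n:n\in\omega\}$ were cofinal, $D$ would be the union of the countable sets $D\cap[0,y_n+1)$, against (b). Let $X$ be a class, with $B_X=\{(d,c_d):d\in D\}$. By (b) and (c) there is $n$ with $F(d,c_d)=n$ for uncountably many, hence cofinally many, $d\in D$. Fix one such $d$ and let $r=(d,c_d)$; the hypothesis of (e) holds for $r$. Let $t=(e',c')\ge r$ be any node with $F(t)=n$. Choose $e\ge e'$ in $D$ with $F(e,c_e)=n$. Then $r\le(e,c_e)$, so by (d) the nodes $t$ and $(e,c_e)$ are comparable, and $e'\le e$ gives $t\le(e,c_e)$, so $t\in B_X$. Thus the nodes in the definition of $Y_r$ lie in $B_X$ and have cofinal levels, so $Y_r=X$, and $X$ is definable by (e).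
\end{proof}

\begin{theorem}[Keisler \cite{keisler}]\label{thm:keisler}
There is a proof system, consisting of the axioms and rules of $L_{\omega_1\omega}$ together with axiom schemes that are valid for ``uncountably many'' in ZFC, such that a sentence of $L_{\omega_1\omega}(Q)$ in a countable vocabulary is true in all structures if and only if it has a proof of countable length.
\end{theorem}

A proof is a countable sequence of formulas, each of which is an instance of a scheme or follows from earlier ones by a rule. It therefore remains a proof in every forcing extension, where the system is still sound because the theorem holds there. Hence \emph{a sentence in $V$ that has a model in a forcing extension of $V$ has a model in $V$}: otherwise its negation would have a proof in $V$ and would be true in all structures of the extension.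

\begin{proof}[Proof of Proposition~\ref{prop:classes}]
Forcing with countable partial functions from $\omega_1$ to $2$ preserves $\omega_1$ and forces $\Diamond$; see \cite[Ch.~VII, \S8]{kunen}. In the extension $V[G]$ take $M\succ M_0$ from Lemma~\ref{lem:diamond}. Its classes are definable and include all singletons, so there are exactly $\aleph_1$ of them. Since $\mathrm{cf}(M)=\aleph_1$, there is a cofinal $D\subseteq M$ of order type $\omega_1$. Force over $V[G]$ with the notion of Lemma~\ref{lem:special}, and in $V[G][H]$ view $F$ as a binary function on $M$ with standard values, equal to $0$ on pairs that are not nodes. Then $(M,D,F)\models\Phi$ in $V[G][H]$. Items (a) and (c) hold by construction, and (b) holds because $\omega_1$ is preserved. In (d), either one of $t,t'$ equals $r$, or both lie on the chain $B_X$ given by (S). In (e), the hypothesis gives some $t>r$ with $F(t)=F(r)$; by (S) all nodes in the definition of $Y_r$ lie in $B_X$ for a class $X\in V[G]$, their levels are cofinal, so $Y_r=X$, and $X$ is definable in $M$.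

The sentence $\Phi$ belongs to $V$, so it has a model $\mathfrak N$ in $V$. We shrink it to size $\aleph_1$. The set $\mathcal F$ of subformulas of $\Phi$ is countable, where $\forall$ is written as $\neg\exists\neg$. Start with a subset of size $\aleph_1$ and enlarge it $\omega$ times, each time adding the values of the constants and functions, a witness for each instance of a formula $\exists x\,\theta\in\mathcal F$ true in $\mathfrak N$ with parameters in the current set, and $\aleph_1$ witnesses for each true instance of a formula $Qx\,\theta\in\mathcal F$. The union $\mathfrak N'$ has size $\aleph_1$. By induction on formulas in $\mathcal F$, it satisfies the same instances as $\mathfrak N$: if $Qx\,\theta$ is true in $\mathfrak N$, then $\mathfrak N'$ contains $\aleph_1$ witnesses, and if it is false, then even $\mathfrak N$ has only countably many. So $\mathfrak N'\models\Phi$. By Lemma~\ref{lem:Phi} its reduct is as required, its cofinality being uncountable and at most its cardinality $\aleph_1$.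
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

Let $M_0\models B\Sigma_1+\exp+\neg I\Sigma_1$ be countable and let $M\succ M_0$ be given by Proposition~\ref{prop:classes}. Then $M\models B\Sigma_1+\exp+\neg I\Sigma_1$. If $(M,X)\models B\Sigma_1(X)$, then $X$ is a class by (F1), hence definable in $M$, hence $\Delta_1(M)$ by Proposition~\ref{prop:delta1}. If a model $M$ as in the statement had a proper end extension satisfying $I\Delta_0$, Proposition~\ref{prop:codes} would give a set $X$ with $(M,X)\models B\Sigma_1(X)$ that is not $\Delta_1(M)$, a contradiction. \qed

\section{Cofinal extensions: proof of Theorem~\ref{thm:B}}\label{sec:B}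

Let $K_0\models I\Delta_0$ be a proper end extension of $M_0$. We want to amalgamate $K_0$ and $M$ over $M_0$. If $f$ is a function on $[0,a]$ coded in $K_0$, with $a\in M_0$, and $p\in M$ with $p\le a$, the amalgam should contain an element ``$f(p)$''. We take such pairs $(f,p)$ as the elements. To decide a $\Delta_0$ statement about $f(p)$, form the set of $i\le a$ for which it holds of $f(i)$. This set is coded in $M_0$, because $K_0$ is an end extension, so it has a meaning in $M$, and we ask whether $p$ belongs to it. This is an ultrapower construction, and its \L o\'s theorem needs coded Skolem functions. We first cut $K_0$ down to a model in which they exist.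

\subsection*{Enough exponentiation}

Fix $e\in K_0\setminus M_0$. For $x\in M_0$ we have $K_0\models\exists y\le e\,(y=2^{x^2})$, so by overspill there is $d\in K_0\setminus M_0$ such that $2^{d^2}$ exists in $K_0$. For $a\in M_0$ we have $da\le d^2$, so $2^{da}$ exists. Let
\[
K_1=\{x\in K_0:x\le2^{da}\text{ for some }a\in M_0\}.
\]
This initial segment of $K_0$ contains $d$, hence $M_0$, and it is closed under $+$ and $\cdot$, as $2^{da}+2^{da'}$ and $2^{da}2^{da'}$ are at most $2^{d(a+a'+1)}$. It omits $2^{d^2}$, so $K_1\models I\Delta_0$ by Lemma~\ref{lem:trace}. If $m\le2^{da'}$ and $a\in M_0$, then $(m+1)^{a+1}$ exists and is at most $2^{d(a'+1)(a+1)}\in K_1$. We code a function $[0,a]\to[0,m]$ by its base $m+1$ digits together with $a$ and $m$. Then (F1) gives: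
\begin{itemize}
\item[(i)] for $a\in M_0$ and $m\in K_1$, every function $[0,a]\to[0,m]$ that is $\Delta_0$-definable in $K_1$ is coded in $K_1$, and it is coded in $M_0$ if $m\in M_0$;
\item[(ii)] for $a\in M_0$ and $n\in\omega$, every subset of $[0,a]^n$ that is $\Delta_0$-definable in $K_1$ is coded in $M_0$.
\end{itemize}
The codes in $M_0$ arise because the bounds in (F1) then lie in $M_0\models\exp$, and $M_0$ is an initial segment of $K_1$. For a set $S$ or function $g$ coded in $M_0$, let $S^M$ and $g^M$ be the objects with the same code in $M$. A $\Delta_0$ statement about codes that is true in $M_0$ is true in $M$; we call this \emph{transfer}.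

\subsection*{The model}

A \emph{point} is a pair $\xi=(f,p)$, where $f\in K_1$ codes a function on $[0,a]$ for some $a\in M_0$, and $p\in M$, $p\le a$. For a $\Delta_0$ formula $\theta(x_1,\dots,x_n)$ and functions $f_j$ on $[0,a_j]$ put
\[
[\![\theta(\bar f)]\!]=\{(i_1,\dots,i_n):i_j\le a_j,\ K_1\models\theta(f_1(i_1),\dots,f_n(i_n))\},
\]
which is coded in $M_0$ by (ii). For points $\xi_j=(f_j,p_j)$ write $\Vdash\theta(\bar\xi)$ if $\bar p\in[\![\theta(\bar f)]\!]^M$. If all $p_j$ lie in $M_0$, this says $K_1\models\theta(f_1(p_1),\dots,f_n(p_n))$, so for $M=M_0$ the construction returns $K_1$. Three rules govern $\Vdash$.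
\begin{itemize}
\item[(R1)] $\Vdash$ commutes with $\neg$ and $\wedge$, and it is unaffected by adding dummy variables, permuting variables, or identifying two variables that are given the same point.
\item[(R2)] If $K_1\models\forall\bar x\,\theta(\bar x)$, then $\Vdash\theta(\bar\xi)$ for all points $\bar\xi$.
\item[(R3)] Let $y=\lambda(\bar x)$ be a function on $K_1$ with $\Delta_0$ graph, bounded by a term $t(\bar x)$, and suppose $K_1\models\forall\bar x\,\theta(\bar x,\lambda(\bar x))$. Then for all $\bar\xi$ there is a point $\eta$ with $\Vdash\theta(\bar\xi,\eta)$.
\end{itemize}
Each is a transfer. For negation, transfer ``for all $\bar i\le\bar a$, $\bar i\in[\![\neg\theta]\!]\leftrightarrow\bar i\notin[\![\theta]\!]$''. For identification, transfer ``for all $i\le a$, $(i,i)\in[\![\theta(f,f)]\!]\leftrightarrow i\in[\![\theta'(f)]\!]$'', where $\theta'(x)$ is $\theta(x,x)$. The other parts of (R1) have the same form. For (R2), transfer ``all $\bar i\le\bar a$ belong to $[\![\theta]\!]$''. For (R3), let $g$ be the function on $[0,\langle\bar a\rangle]$ with $g(\langle\bar i\rangle)=\lambda(f_1(i_1),\dots,f_n(i_n))$ for $\bar i\le\bar a$ and $g=0$ elsewhere. Its values are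 bounded by $t(\bar m)$, where $m_j$ bounds $f_j$, so $g$ is coded in $K_1$ by (i). Transfer of ``$(\bar i,\langle\bar i\rangle)\in[\![\theta(\bar f,g)]\!]$ for all $\bar i\le\bar a$'' shows that $\eta=(g,\langle\bar p\rangle)$ works.

By (R1) and (R2), whenever an implication between $\Delta_0$ formulas is true in $K_1$ for all values of the variables, the corresponding implication holds for $\Vdash$. Put $\xi\sim\eta$ if $\Vdash\xi=\eta$. Applying this remark to the laws of equality, we see that $\sim$ is an equivalence relation and that $\Vdash\theta(\bar\xi)$ depends only on the classes of the $\xi_j$. Let $K$ be the set of classes, and define $\le$, the graphs of $+$ and $\cdot$, and the elements $0,1$ by $\Vdash\xi\le\eta$, $\Vdash\xi+\eta=\zeta$, $\Vdash\xi\cdot\eta=\zeta$, $\Vdash\xi=0$, $\Vdash\xi=1$. The operations are single-valued by the implication $x+y=z\wedge x+y=z'\to z=z'$ and its analogs, and total by (R3) with $\lambda(x,y)=x+y$ or $x\cdot y$ or a constant.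

\begin{lemma}[\L o\'s property]\label{lem:los}
For $\theta\in\Delta_0$ and points $\bar\xi$: $K\models\theta(\bar\xi)\iff{}\Vdash\theta(\bar\xi)$.
\end{lemma}

\begin{proof}
First, if $\eta$ represents the value of a term $t$ at $\bar\xi$ in $K$, then $\Vdash t(\bar\xi)=\eta$. For variables and constants this is the definition. If $t=t_1+t_2$ and $\eta_1,\eta_2$ represent the values of $t_1,t_2$, then $\Vdash t_1(\bar\xi)=\eta_1$, $\Vdash t_2(\bar\xi)=\eta_2$ and $\Vdash\eta_1+\eta_2=\eta$, and these imply $\Vdash t(\bar\xi)=\eta$; products are handled with $\cdot$ in place of $+$. For an atomic formula $t_1\le t_2$ use the implication $t_1(\bar x)=y_1\wedge t_2(\bar x)=y_2\to(t_1(\bar x)\le t_2(\bar x)\leftrightarrow y_1\le y_2)$, and the same with $=$. Connectives are covered by (R1). Consider $\exists y\le t(\bar x)\,\theta(\bar x,y)$. If it holds in $K$ at $\bar\xi$ with witness $\eta$, then $\Vdash\eta\le t(\bar\xi)\wedge\theta(\bar\xi,\eta)$ by induction, which implies $\Vdash\exists y\le t(\bar\xi)\,\theta(\bar\xi,y)$. Conversely, let $\lambda(\bar x)$ be the least $y\le t(\bar x)$ with $\theta(\bar x,y)$, or $0$ if there is none. Rule (R3) gives $\eta$ with $\Vdash\exists y\le t(\bar\xi)\,\theta(\bar\xi,y)\to\eta\le t(\bar\xi)\wedge\theta(\bar\xi,\eta)$.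 If $\Vdash\exists y\le t(\bar\xi)\,\theta(\bar\xi,y)$, then $\eta$ is a witness in $K$ by (R1) and induction.
\end{proof}

\emph{$K\models I\Delta_0$.} By (R2) and Lemma~\ref{lem:los}, $K$ satisfies every universal closure of a $\Delta_0$ formula true in $K_1$. This includes $\mathrm{PA}^-$ and, for $\theta\in\Delta_0$, the least number principle in the form $\theta(\bar x,z)\to\exists y\le z\,(\theta(\bar x,y)\wedge\forall y'\le y\,(y'\ne y\to\neg\theta(\bar x,y')))$.

\emph{$M$ embeds in $K$.} Let $\mathrm{id}_a$ be the identity on $[0,a]$. Here cofinality is used: every $p\in M$ lies below some $a\in M_0$, and we send $p$ to the class of $(\mathrm{id}_a,p)$. The choice of $a$ is irrelevant, by transfer of ``$(i,i)\in[\![\mathrm{id}_a=\mathrm{id}_{a'}]\!]$ for all $i\le\min(a,a')$''. For $\theta\in\Delta_0$, (F3) shows that $M_0$ satisfies ``for all $\bar i\le a$, $\bar i\in[\![\theta(\mathrm{id}_a,\dots,\mathrm{id}_a)]\!]\leftrightarrow\theta(\bar i)$''. By transfer and Lemma~\ref{lem:los} the map preserves all $\Delta_0$ formulas, so it is an embedding.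

\emph{The image is an initial segment.} Let $(g,q)\le(\mathrm{id}_a,p)$ in $K$, with $g$ defined on $[0,a']$. Let $g'(j)=\min(g(j),a)$, which is coded in $M_0$ by (i). In $M_0$, if $(j,i)\in[\![g\le\mathrm{id}_a]\!]$, then $g(j)\le i\le a$ and so $(j,j)\in[\![g=g']\!]$. By transfer, $(g,q)\sim(g',q)$. Also $M_0$ satisfies ``$g'(j)\le a$ and $(j,g'(j))\in[\![g'=\mathrm{id}_a]\!]$ for all $j\le a'$'', so $(g',q)\sim(\mathrm{id}_a,g'^M(q))$, which is in the image.

\emph{The extension is proper.} Let $\hat d$ be the function on $[0,0]$ with value $d$. For $a\in M_0$ the set $[\![\mathrm{id}_a<\hat d]\!]$ contains all $(i,0)$ with $i\le a$, since $a<d$. By transfer the class of $(\hat d,0)$ lies above the image of every $p\in M$.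

This proves the first statement of Theorem~\ref{thm:B}. If $M\models B\Sigma_1+\exp$ has countable cofinality, take a countable $M_0\prec M$ containing a cofinal sequence of length $\omega$. By the Wilkie--Paris theorem $M_0$ has a proper end extension satisfying $I\Delta_0$, and hence so does $M$. \qed

\section{Models of $I\Sigma_1$: proof of Theorem~\ref{thm:C}}\label{sec:C}

Let $M\models I\Sigma_1$ have any cardinality. Recall that $I\Sigma_1$ proves $B\Sigma_1$, $\exp$ and the totality of primitive recursive functions, and that in its models every bounded $\Sigma_1$-definable set is coded.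

We build the extension as a term model, with the syntax carried out inside $M$. This solves the omitting types problem of the introduction: the requirement that nothing new appears below $a$ becomes the axiom $x\le\bar a\to\bigvee_{i\le a}x=\bar i$, which $M$ regards as a finite formula. Skolem functions for bounded quantifiers make all axioms quantifier-free, so a model is determined by a truth assignment to atomic sentences. Bounded parts of such an assignment come from finite structures. They form a binary tree in $M$, and $\Sigma_1$-induction provides its leftmost path.

\subsection*{The language and the axioms}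

Work in $M$. The language $L^+$ has the relations $=,\le$, constants $c$ and $\bar a$ for $a\in M$ (with $0,1$ standing for $\bar0,\bar1$), the functions $+,\cdot$, and, recursively, a $(k+1)$-ary function symbol $f_\rho$ for each coded quantifier-free formula $\rho(v_0,\dots,v_k)$ whose terms are built from variables, $0,1,+,\cdot$ and function symbols $f_{\rho'}$ of smaller code. The number $k$ is part of the symbol and may be nonstandard. The intended value of $f_\rho(\bar x,z)$ is the least $y\le z$ with $\rho(\bar x,y)$, or $0$ if there is none. We code expressions as strings, as in Section~\ref{sec:prelim}, with $\rho$ and $k$ written out inside the symbol $f_\rho$. Then proper subexpressions have smaller codes, $\bar a$ has code greater than $a$, and the length of an expression is less than its code. An \emph{axiom} is an instance, by closed $L^+$-terms $x,y,z,\dots$, of one of the following schemes.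
\begin{itemize}
\item[(A1)] The equality axioms, including congruence for all relation and function symbols.
\item[(A2)] The formulas (P1)--(P3), and $y\le x\to y+f_{\rho_-}(y,x,x)=x$, where $\rho_-$ is $v_0+v_2=v_1$.
\item[(A3)] $f_\rho(\bar x,z)\le z$, and $y\le z\wedge\rho(\bar x,y)\to\rho(\bar x,f_\rho(\bar x,z))\wedge f_\rho(\bar x,z)\le y$.
\item[(A4)] $\bar a+\bar b=\overline{a+b}$; $\bar a\cdot\bar b=\overline{ab}$; $\bar a\le\bar b$ if $a\le b$, and $\neg\,\bar a\le\bar b$ otherwise; $x\le\bar a\to\bigvee_{i\le a}x=\bar i$; $\neg\,c\le\bar a$.
\end{itemize}
Call an axiom \emph{$n$-small} if all its atomic subformulas have code below $n$. A coded binary string $\sigma$ of length $n$ assigns truth values to the atomic sentences of code below $n$. Let $\mathcal T$ be the set of $\sigma$ such that every $|\sigma|$-small axiom is true under $\sigma$. An $n$-small axiom is computed primitive recursively from its scheme and a standard number of expressions of code below $n$; for example, the second axiom in (A3) is determined by its atomic part $f_\rho(\bar x,z)\le y$, and a congruence axiom by its conclusion. So membership in $\mathcal T$ is primitive recursive, and $\mathcal T$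 and its complement are $\Sigma_1$. The set $\mathcal T$ is closed under initial segments.

\begin{lemma}\label{lem:tall}
$\mathcal T$ has elements of every length $n\in M$.
\end{lemma}

\begin{proof}
We may assume $n\ge2$. Let $E=n^{2^n}$. We interpret the symbols of code below $n$, and $0,1,+,\cdot$, on the finite set $[0,E]$: sums and products are truncated to $\min(x+y,E)$ and $\min(xy,E)$, $\bar a$ denotes $a$, $c$ denotes $n$, and $f_\rho$ gets its intended meaning with $\rho$ evaluated in this structure. The tables of the $f_\rho$ are defined by recursion on the code and have a common bound, since all values lie in $[0,E]$ and all arities are below $n$. Let $\sigma$ be the resulting truth assignment to atomic sentences of code below $n$.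

The truncated structure violates $\neg(x+1\le x)$ at $x=E$, so we must see that small terms stay away from $E$. A closed term of code below $n$ and length $\ell$ has value at most $n^{2^\ell}$, and if it is $t_1+t_2$ or $t_1\cdot t_2$, its value is the true sum or product of the values of $t_1,t_2$. We argue by induction. Constants have value at most $n$. The value of $f_\rho(\bar x,z)$ is at most that of the shorter term $z$. If $t_1,t_2$ have values at most $n^{2^{\ell-1}}\ge2$, then their true sum and product are at most $n^{2^\ell}$, and $n^{2^\ell}<E$ because $\ell<n$; so no truncation occurs.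

Consider an $n$-small axiom. All its terms and symbols have code below $n$. Axioms (A1) hold in any structure. Axioms (A3) hold for all values in $[0,E]$ by the definition of $f_\rho$, and the truth value of the sentence $\rho(\bar x,y)$ under $\sigma$ is that of $\rho$ at the values of the terms, by induction on $\rho$. Instances of (P1)--(P3) and of the first three schemes in (A4) hold because they hold in $M$ and the displayed sums and products have their true values. In the subtraction axiom, let $x,y$ also denote the values, with $y\le x<E$. A number $w\le x$ satisfies $\min(y+w,E)=x$ if and only if $y+w=x$, so $f_{\rho_-}(y,x,x)=x-y$ and the conclusion holds. If the value $i$ of $x$ is at most $a$, the disjunct $x=\bar i$ is true. Finally $\neg\,c\le\bar a$ holds because $a$ is less than the code of $\bar a$, which is below $n$. Hence $\sigma\in\mathcal T$.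
\end{proof}

\subsection*{The leftmost path}

Call a string $\sigma$ \emph{extendible} if for every $m\ge|\sigma|$ some $\tau\in\mathcal T$ of length $m$ extends $\sigma$. Extendible strings lie in $\mathcal T$, initial segments of extendible strings are extendible, and the empty string is extendible by Lemma~\ref{lem:tall}. Non-extendibility is $\Sigma_1$ by (F4): there is $m\ge|\sigma|$ such that all strings of length $m$ extending $\sigma$ lie outside $\mathcal T$.

If $\sigma$ is extendible and $m\ge|\sigma|$, then some $\tau\supseteq\sigma$ of length $m$ is extendible. Otherwise each such $\tau$ has a length $m_\tau\ge m$ at which it has no extension in $\mathcal T$. By $B\Sigma_1$ the $m_\tau$ can be chosen below one $m'$. As $\mathcal T$ is closed under initial segments, no such $\tau$ has an extension in $\mathcal T$ of length $m'$, and then neither has $\sigma$.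

Now $\Sigma_1$-induction enters: the set of non-extendible strings of length $n$ is bounded and $\Sigma_1$, hence coded. Its complement among the strings of length $n$ is nonempty, so it has a lexicographically least element $P_n$. Let $n\le m$. The string $P_m{\restriction}n$ is extendible, so $P_n\le_{\mathrm{lex}}P_m{\restriction}n$. Also $P_n$ has an extendible extension $\tau$ of length $m$, so $P_m\le_{\mathrm{lex}}\tau$ and $P_m{\restriction}n\le_{\mathrm{lex}}\tau{\restriction}n=P_n$. Thus $P_m$ extends $P_n$. For an internal quantifier-free sentence $\chi$ of $L^+$, say that $\chi$ is \emph{$P$-true} if it is true under $P_n$ for some, equivalently every, $n$ above the code of $\chi$. This notion respects the connectives, a coded disjunction is $P$-true only if one of its disjuncts is, and every axiom is $P$-true because $P_n\in\mathcal T$.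

\subsection*{The term model}

Let $K$ be the set of internal closed $L^+$-terms modulo the relation ``$t=s$ is $P$-true''. By (A1) this is an equivalence relation compatible with $\le$, $+$, $\cdot$ and the symbols $f_\rho$ with standard code. So $K$ is a structure for these symbols and $0,1$, and a standard quantifier-free formula in them holds in $K$ of the classes of terms $\bar x$ if and only if its instance by $\bar x$ is $P$-true. By (A2), $K$ satisfies (P1)--(P3), and (P4) with the witness $f_{\rho_-}(y,x,x)$, which is $\le x$ by (A3).

Every standard $\Delta_0$ formula is equivalent in $K$ to a standard quantifier-free formula $\rho$ in these symbols. We argue by induction in the metatheory, and only the step $\exists y\le t(\bar x)\,\rho(\bar x,y)$ needs proof. This formula implies $\rho(\bar x,f_\rho(\bar x,t(\bar x)))$ by the second scheme in (A3), and the converse holds by the first. Now suppose $K\models\rho(\bar x,z)$ and let $w=f_\rho(\bar x,z)$. By (A3) with $y=z$ we get $\rho(\bar x,w)$. If $\rho(\bar x,y)$, then either $y\le z$ and $w\le y$ by (A3), or $w\le z<y$. So $K$ satisfies the least number principle for $\Delta_0$ formulas, and $K\models I\Delta_0$.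

By (A4) the map $a\mapsto\bar a$ preserves $+,\cdot$ and preserves and reflects $\le$, so it embeds $M$ into $K$. If $t\le\bar a$ is $P$-true, then so is $\bigvee_{i\le a}t=\bar i$, hence $t=\bar i$ for some $i\le a$ in $M$. So the image of $M$ is an initial segment of $K$, and $c$ lies above it by the last scheme in (A4). Thus $K$ is a proper end extension of $M$ satisfying $I\Delta_0$.

\subsection*{The classification}

Let $T\supseteq B\Sigma_1+\exp$ be complete. If $T\vdash I\Sigma_1$, every model of $T$ has a proper end extension satisfying $I\Delta_0$, as just shown. If $T\not\vdash I\Sigma_1$, then $T$ proves the negation of some instance of $\Sigma_1$-induction. Theorem~\ref{thm:A}, applied to a countable model of $T$, gives a model of $T$ with no proper end extension satisfying $I\Delta_0$. \qed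

\begin{thebibliography}{9}

\bibitem{keisler}
H.~J.~Keisler, \emph{Logic with the quantifier ``there exist uncountably many''}, Ann. Math. Logic 1 (1970).

\bibitem{kunen}
Kunen, \emph{Set Theory}.

\bibitem{unifying}
\emph{Unifying the model theory of first-order and second-order arithmetic via WKL$^0$},
\texttt{http://www.math.nus.edu.sg/\textasciitilde{}matwong/papers/ew-wkl0star.pdf}.

\end{thebibliography}
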